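\title{End points of atriodic absolute retracts for hereditarily unicoherent continua}

\begin{abstract}
We show that a nondegenerate atriodic absolute retract for the class of hereditarily unicoherent continua need not be a Knaster type continuum. The inverse limit of the single map $f\colon[0,2]\to[0,2]$ with $f(x)=x+1$ on $[0,1]$ and $f(x)=4-2x$ on $[1,2]$ is such a retract and has three end points, while a Knaster type continuum has at most two. The proof rests on a criterion for an inverse limit of two-lap interval maps to be an absolute retract in this class. We also show that the sets of end points of nondegenerate atriodic absolute retracts are, up to homeomorphism, exactly the nonempty compact zero-dimensional metrizable spaces, and that all proper nondegenerate subcontinua of such retracts are arcs.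
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected metric space, and a \emph{map} is a continuous function. A continuum is \emph{hereditarily unicoherent} if any two of its subcontinua that intersect have connected intersection; $\mathcal{HU}$ denotes the class of such continua. The condition forbids cycles in a strong sense. An arc satisfies it. A simple closed curve is the union of two arcs that meet in two points, so no member of $\mathcal{HU}$ contains one.

A continuum $X\in\mathcal{HU}$ is an \emph{absolute retract for $\mathcal{HU}$} if, whenever $X$ is embedded as a subspace of some $Y\in\mathcal{HU}$, there is a retraction of $Y$ onto $X$, that is, a map $r\colon Y\to X$ with $r|X=\mathrm{id}$. The class of these continua is denoted $\mathrm{AR}(\mathcal{HU})$. An arc belongs to it by Tietze's theorem: \emph{a map from a closed subset of a metric space into an arc extends to the whole space.} If all continua were admitted as $Y$, then $X$ would be a retract of the Hilbert cube and hence locally connected. A space $Y\in\mathcal{HU}$, however, cannot join two points of $X$ by a shortcut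 outside $X$, because every subcontinuum of $Y$ meets $X$ in a connected set. This leaves room for retracts that are far from locally connected.

A \emph{simple triod} is the union of three arcs that have one end point in common and are otherwise disjoint, and a continuum is \emph{atriodic} if it contains no simple triod. A continuum is \emph{arc-like} if it is homeomorphic to an inverse limit of arcs. A surjective map $f\colon Z\to W$ of continua is \emph{confluent} if for every subcontinuum $Q$ of $W$ each component of $f^{-1}(Q)$ is mapped onto $Q$. A \emph{Knaster type continuum} is one that can be represented as the inverse limit of arcs with confluent (equivalently, open) bonding maps; we always work with confluent ones. The following facts are known.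
\begin{itemize}
\item[(K1)] Every inverse limit of trees with confluent bonding maps belongs to $\mathrm{AR}(\mathcal{HU})$. In particular, so does every Knaster type continuum.
\item[(K2)] Every atriodic member of $\mathrm{AR}(\mathcal{HU})$ is arc-like and contains an end point.
\end{itemize}
The Knaster type continua being all the known atriodic members of the class, the following question is posed in~\cite{push}.

\medskip
\noindent\textbf{Question.} \emph{Is every nondegenerate atriodic member of $\mathrm{AR}(\mathcal{HU})$ a Knaster type continuum?}
\medskip

There is a reason to expect a positive answer. By (K2) we may write $X=\varprojlim(I_n,f_n)$ with arcs $I_n$. A retraction of $Y$ onto $X$ is the same as a sequence of maps $r_n\colon Y\to I_n$ that extend the projections of $X$ and satisfy $f_nr_{n+1}=r_n$, so constructing one means lifting maps through the bonding maps. For the tent map $t$ on $[0,1]$, with $t(0)=t(1)=0$, $t(\frac12)=1$ and linear on both halves, each of the two laps covers the whole range. Every value can be lifted to either lap, and it only remains to choose the laps coherently. If one lap covers only part of the range, some values have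 no preimage on it and lifting appears to be blocked. One would guess that full laps cannot be avoided.

The guess is wrong, and end points detect this. A point $p$ of a continuum $X$ is an \emph{end point} if for all subcontinua $A,B$ of $X$ containing $p$ either $A\subset B$ or $B\subset A$. The set of end points is denoted $E(X)$; it is preserved by homeomorphisms. For $X=[0,1]$ it is $\{0,1\}$, so the term agrees with the usual one for arcs, and a point interior to an arc contained in $X$ is never an end point of $X$. A Knaster type continuum has at most two end points (Proposition~\ref{prop:knaster}).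

For an integer $k\ge3$ define $\tau_k\colon[0,k-1]\to[0,k-1]$ by
\[
\tau_k(x)=\begin{cases}x+1,&0\le x\le k-2,\\ (k-1)(k-1-x),&k-2\le x\le k-1,\end{cases}
\]
and let $X_k=\varprojlim([0,k-1],\tau_k)$ be the inverse limit in which every bonding map is $\tau_k$. The map $\tau_3$ is given by $x+1$ on $[0,1]$ and $4-2x$ on $[1,2]$.

\begin{theorem}\label{thm:A}
For every $k\ge3$ the continuum $X_k$ is a nondegenerate atriodic member of $\mathrm{AR}(\mathcal{HU})$ with exactly $k$ end points, and it is not a Knaster type continuum. In particular, the answer to the Question is negative.
\end{theorem}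

Membership in $\mathrm{AR}(\mathcal{HU})$ comes from a general criterion for inverse limits of two-lap maps, Theorem~\ref{thm:B}. The criterion is flexible enough to produce every set of end points that is not excluded for general reasons. A space is \emph{zero-dimensional} if it has a base of sets that are both closed and open (clopen).

\begin{theorem}\label{thm:C}
\begin{itemize}
\item[(i)] If $X$ is a nondegenerate atriodic member of $\mathrm{AR}(\mathcal{HU})$, then $E(X)$ is a nonempty compact zero-dimensional space. Moreover, every proper nondegenerate subcontinuum of $X$ is an arc, and $X$ is an arc or is indecomposable.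
\item[(ii)] Conversely, every nonempty compact zero-dimensional metrizable space $E$ is homeomorphic to $E(X)$ for some nondegenerate atriodic $X\in\mathrm{AR}(\mathcal{HU})$. If $|E|\ge3$, such an $X$ is never of Knaster type.
\end{itemize}
\end{theorem}

Here a continuum is \emph{indecomposable} if it is not the union of two proper subcontinua. Section~\ref{sec:limits} explains how to read end points off an inverse sequence, Section~\ref{sec:criterion} proves the criterion, and Section~\ref{sec:examples} proves Theorems~\ref{thm:A} and~\ref{thm:C}(ii); none of this uses (K1) or (K2). Sections~\ref{sec:approx} and~\ref{sec:structure} prove Theorem~\ref{thm:C}(i), and use from (K2) only that $X$ is arc-like.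

\section{Inverse limits of arcs and their end points}\label{sec:limits}

Let $(I_n,f_n)_{n\ge0}$ be an inverse sequence of arcs, $f_n\colon I_{n+1}\to I_n$. Its inverse limit $X$ is the set of \emph{threads} $x=(x_0,x_1,\dots)$ with $f_n(x_{n+1})=x_n$ for all $n$, with the product topology. We write $\pi_n(x)=x_n$, and for $m\le n$
\[
f^n_m=f_m\circ\dots\circ f_{n-1}\colon I_n\to I_m,\qquad f^n_n=\mathrm{id}.
\]
We use the metric $d(x,y)=\sum_i2^{-i}\min\{1,d_i(x_i,y_i)\}$, where $d_i$ is a metric on $I_i$. Threads with $x_n=y_n$ agree in all coordinates $i\le n$, so
\begin{equation}\label{eq:fiber}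
x_n=y_n\ \Longrightarrow\ d(x,y)\le2^{-n}.
\end{equation}
Recall that an inverse limit of continua is a continuum, and that its projections are onto when all bonding maps are onto. We apply this to subsystems: if $C_m\subset I_m$ $(m\ge n)$ are continua with $f_m(C_{m+1})\subset C_m$, then
\[
\varprojlim(C_m)_{m\ge n}=\{x\in X: x_m\in C_m\text{ for all }m\ge n\}
\]
is a subcontinuum of $X$, and $\pi_n$ maps it onto $C_n$ if $f_m(C_{m+1})=C_m$ for all $m\ge n$. Subcontinua of an arc, including points, are called intervals.

\begin{lemma}\label{lem:closed}
If $F\subset X$ is closed and $x_n\in\pi_n(F)$ for infinitely many $n$, then $x\in F$.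
\end{lemma}

\begin{proof}
For each such $n$ there is $y\in F$ with $y_n=x_n$, so the distance from $x$ to $F$ is at most $2^{-n}$ by~\eqref{eq:fiber}.
\end{proof}

This lemma transfers statements about intervals to subcontinua of $X$.

\begin{lemma}\label{lem:arclike}
Let $X$ be an inverse limit of arcs.
\begin{itemize}
\item[(a)] $X\in\mathcal{HU}$.
\item[(b)] If three subcontinua of $X$ have a common point, one of them lies in the union of the other two. In particular, $X$ is atriodic.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $A,B$ be subcontinua with $A\cap B\ne\emptyset$. The sets $J_n=\pi_n(A)\cap\pi_n(B)$ are nonempty intervals with $f_n(J_{n+1})\subset J_n$. By Lemma~\ref{lem:closed}, $A\cap B=\varprojlim(J_n)_{n\ge0}$, which is connected.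

(b) Among three intervals with a common point, one that reaches farthest to the left and one that reaches farthest to the right together cover all three; so one of the three lies in the union of the other two. Hence the continua can be labeled $A,B,C$ so that $\pi_n(A)\subset\pi_n(B\cup C)$ for infinitely many $n$, and $A\subset B\cup C$ by Lemma~\ref{lem:closed}. The three arcs of a simple triod do not have this property.
\end{proof}

\begin{remark}\label{rem:triod}
A \emph{triod} is a continuum $T$ with a subcontinuum $K$ such that $T\setminus K$ is the union of three nonempty mutually separated sets $U_1,U_2,U_3$; a simple triod is the case where $K$ is the branch point. Each $K\cup U_i$ is closed, and it is connected: if $K\cup U_1=P\sqcup R$ with $P,R$ closed, $K\subset P$, $R\ne\emptyset$, then $R$ and $P\cup U_2\cup U_3$ separate $T$. None of the three continua $K\cup U_i$ lies in the union of the other two, so by Lemma~\ref{lem:arclike}(b) arc-like continua contain no triod at all. With (K2) it follows that a member of $\mathrm{AR}(\mathcal{HU})$ contains no triod if and only if it contains no simple triod.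
\end{remark}

The next lemma gives one test for being an end point and one for not being one.

\begin{lemma}\label{lem:tests}
Let $X=\varprojlim(I_n,f_n)$ with arcs $I_n$, and let $x\in X$.
\begin{itemize}
\item[(a)] If $x_n$ is an end point of $I_n$ for infinitely many $n$, then $x\in E(X)$.
\item[(b)] Suppose that for some $n$ there are intervals $C^1_m,C^2_m\subset I_m$ $(m\ge n)$ containing $x_m$, with $f_m(C^i_{m+1})=C^i_m$ for $m\ge n$ and $i=1,2$, such that neither of $C^1_n,C^2_n$ contains the other. Then $x\notin E(X)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $A,B$ be subcontinua containing $x$. For the given $n$, the intervals $\pi_n(A)$ and $\pi_n(B)$ share an end point of $I_n$, so one contains the other. One of the two inclusions holds for infinitely many $n$, and Lemma~\ref{lem:closed} gives $A\subset B$ or $B\subset A$.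

(b) The continua $K_i=\varprojlim(C^i_m)_{m\ge n}$ contain $x$ and satisfy $\pi_n(K_i)=C^i_n$, so neither contains the other.
\end{proof}

An interior point $x_n$ of $I_n$ splits $I_n$ into two intervals, neither containing the other. Confluence is exactly what is needed to pull this splitting back along a thread.

\begin{proposition}\label{prop:knaster}
Let $X=\varprojlim(I_n,f_n)$ with arcs $I_n$ and confluent maps $f_n$. If $x\in E(X)$, then $x_n$ is an end point of $I_n$ for every $n$. Consequently a Knaster type continuum has at most two end points.
\end{proposition}

\begin{proof}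
Suppose that $x_n$ is not an end point of $I_n$, and let $C^1_n,C^2_n$ be the two arcs into which $x_n$ splits $I_n$. For $m\ge n$ let $C^i_{m+1}$ be the component of $f_m^{-1}(C^i_m)$ containing $x_{m+1}$; inductively $x_m\in C^i_m$, so this component exists, and confluence gives $f_m(C^i_{m+1})=C^i_m$. By Lemma~\ref{lem:tests}(b), $x\notin E(X)$. Finally, three distinct threads have three distinct $n$-th coordinates for large $n$, and these cannot all be end points of $I_n$.
\end{proof}

\begin{example}\label{ex:tent}
The tent map $t$ is confluent: for an interval $Q\subset[0,1]$, the set $t^{-1}(Q)$ is the union of one interval on each lap, each mapped homeomorphically onto $Q$. So all coordinates of an end point of $\varprojlim([0,1],t)$ lie in $\{0,1\}$, and since $t(0)=t(1)=0$ they all vanish. The thread $(0,0,\dots)$ is an end point by Lemma~\ref{lem:tests}(a). Thus $\varprojlim([0,1],t)$ has exactly one end point.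
\end{example}

The map $f=\tau_3$ behaves differently. It permutes $0,1,2$ cyclically, so the thread $(1,0,2,1,0,2,\dots)$ is an end point of $X_3$ by Lemma~\ref{lem:tests}(a), although its first coordinate is interior to $[0,2]$. The splitting of $[0,2]$ at $1$ cannot be pulled back: $f^{-1}([0,1])=\{0\}\cup[\frac32,2]$, and the component $\{0\}$ is not mapped onto $[0,1]$. The next lemma shows that for maps of this kind the failure is confined to integer threads. An interval $[i,i+1]$ with $i$ an integer is called a \emph{unit interval}.

\begin{lemma}\label{lem:integer}
Let $I_n=[0,l_n]$ with $l_n\ge1$ an integer, and $V_n=\{0,1,\dots,l_n\}$. Suppose that $f_n(V_{n+1})\subset V_n$ and that $f_n$ is injective on each unit interval in $I_{n+1}$. Then $E(X)$ is contained in $V=\varprojlim(V_n,f_n|V_{n+1})$, the set of threads all of whose coordinates are integers.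
\end{lemma}

\begin{proof}
Let $x\notin V$, say $x_n\notin V_n$. Since $f_m$ sends integers to integers, $x_m\notin V_m$ for all $m\ge n$. Let $D_m$ be the unit interval with $x_m$ in its interior. The map $f_m$ is a homeomorphism of $D_{m+1}$ onto an interval with integer end points, and this interval contains the noninteger $x_m$; so it contains $D_m$. Let $C^1_n,C^2_n$ be the two arcs into which $x_n$ splits $D_n$, and put $C^i_{m+1}=D_{m+1}\cap f_m^{-1}(C^i_m)$. Inductively $C^i_m\subset D_m\subset f_m(D_{m+1})$, so $C^i_{m+1}$ is an arc containing $x_{m+1}$ that is mapped homeomorphically onto $C^i_m$. By Lemma~\ref{lem:tests}(b), $x\notin E(X)$.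
\end{proof}

\section{Lifting through a fold with a short lap}\label{sec:criterion}

\subsection*{The idea for $\tau_3$}
Let $f=\tau_3$, $X=X_3\subset Y\in\mathcal{HU}$, and let $g\colon Y\to[0,2]$ extend $\pi_n$. We look for $g^+\colon Y\to[0,2]$ extending $\pi_{n+1}$ with $fg^+$ equal or close to $g$. The inverses of the two laps of $f$ are
\[
s_L(u)=u-1\quad(1\le u\le2),\qquad s_R(u)=2-\tfrac u2\quad(0\le u\le2).
\]
Where $g$ is close to the top value $2$, any value of $g^+$ close to the turning point $1$ will do. On the set $M$ where $g$ is not close to $2$, the points of $X$ are of two kinds, $x_{n+1}<1$ or $x_{n+1}>1$, and hereditary unicoherence of $Y$ allows us to split all of $M$ into a left part $M_L$ and a right part $M_R$ accordingly. On $M_R$ we put $g^+=s_Rg$. On $M_L$ we would like to put $g^+=s_Lg$. This makes sense at the points of $X\cap M_L$, where $g=x_n\ge1$, but nothing prevents $g$ from taking values below $1$ at the other points of $M_L$, and there $s_L$ is undefined.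

So $g$ has to be changed on $M_L$, by an amount that is not small. Replacing $g$ by $\max\{g,1\}$ is useless: it may move the value $0$ to $1$, and $f^j(0)$ and $f^j(1)$ are distinct integers for every $j$, so at every step a change of size at least $1$ may be passed down to all lower levels, and we could not prove that the approximations converge. Instead we fold $[0,1]$ into $[1,2]$ along the fibers of $f$. For $u\in[0,1]$ the point of $[1,2]$ with the same image is found from $4-2v=u+1$, which gives
\[
\rho(u)=\tfrac{3-u}2\quad(0\le u\le1),\qquad\rho(u)=u\quad(1\le u\le2);
\]
see Figure~\ref{fig:tau}. Then $\rho$ is a retraction of $[0,2]$ onto $[1,2]$ with $f\rho=f$. Putting $g^+=s_L\rho g$ on $M_L$ gives $fg^+=\rho g$, a large change at level $n$, but $f^2g^+=fg$: the change is invisible at level $n-1$ and below. Each level suffers a large change only once, and the construction converges.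

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[gray!50] (0,0) grid (2,2);
\draw[very thick] (0,1)--(1,2)--(2,0);
\foreach \x in {0,1,2}{\node[below] at (\x,0){$\x$};\node[left] at (0,\x){$\x$};}
\node at (1,2.25){$f=\tau_3$};
\begin{scope}[shift={(3.4,0)}]
\draw[gray!50] (0,0) grid (2,2);
\draw[very thick] (0,1.5)--(1,1)--(2,2);
\foreach \x in {0,1,2}{\node[below] at (\x,0){$\x$};\node[left] at (0,\x){$\x$};}
\node at (1,2.25){$\rho$};
\end{scope}
\end{tikzpicture}
\caption{Left: the map $f=\tau_3$ on $[0,2]$; its left lap covers only $[1,2]$. Right: the retraction $\rho$ of $[0,2]$ onto $[1,2]$ that sends $u\in[0,1]$ to the point of $[1,2]$ with the same image under $f$, so that $f\rho=f$.}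
\label{fig:tau}
\end{figure}

\subsection*{The criterion}
What made $\rho$ exist is that an interval starting at the lower end of the short lap's range is mapped homeomorphically onto a whole earlier factor space. This is the hypothesis below.

\begin{definition}
Let $l,l'>0$, $a\in[0,l)$ and $c\in(0,l')$. A map $f\colon[0,l']\to[0,l]$ is a \emph{two-lap map with parameters $a,c$} if $f|[0,c]$ is an increasing homeomorphism onto $[a,l]$ and $f|[c,l']$ is a decreasing homeomorphism onto $[0,l]$.
\end{definition}

\begin{theorem}\label{thm:B}
Let $I_n=[0,l_n]$ with $l_n>0$, and let $f_n\colon I_{n+1}\to I_n$ be a two-lap map with parameters $a_n,c_n$. Assume that for all but finitely many of the $n$ with $a_n>0$ there are an integer $m(n)$ with $0\le m(n)\le n$ and a number $b_n\in(a_n,l_n]$ such that $f^n_{m(n)}$ maps $[a_n,b_n]$ homeomorphically onto $I_{m(n)}$, and that $m(n)\to\infty$ if there are infinitely many such $n$. Then $X=\varprojlim(I_n,f_n)$ is a nondegenerate atriodic member of $\mathrm{AR}(\mathcal{HU})$.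
\end{theorem}

We first isolate a single lifting step. The tool that converts hereditary unicoherence into a choice of laps is the cut-wire theorem \cite[5.2]{nadler}: \emph{if $A$ and $B$ are closed subsets of a compact metric space $M$ and no component of $M$ meets both, then $M$ is the union of disjoint closed sets $M_A\supset A$ and $M_B\supset B$.}

\begin{lemma}\label{lem:step}
Let $X=\varprojlim(I_n,f_n)$ with $I_n=[0,l_n]$, and let $X\subset Y\in\mathcal{HU}$. Fix $n$ and suppose that $f=f_n$ is a two-lap map with parameters $a,c$; write $l=l_n$. Let $\rho\colon I_n\to[a,l]$ be a map that is the identity on $[a,l]$, let $0<\varepsilon<l-a$, and let $g\colon Y\to I_n$ be a map with $g|X=\pi_n$. Then there is a map $g^+\colon Y\to I_{n+1}$ with $g^+|X=\pi_{n+1}$ such that for every $y\in Y$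
\[
fg^+(y)=\rho g(y)\qquad\text{or}\qquad|fg^+(y)-g(y)|\le\varepsilon .
\]
\end{lemma}

\begin{proof}
Let $s_L\colon[a,l]\to[0,c]$ and $s_R\colon[0,l]\to[c,l_{n+1}]$ be the inverses of the two laps of $f$. The laps meet only over the value $l$, so we treat separately the closed sets
\[
M=\{y\in Y:g(y)\le l-\varepsilon\},\qquad N=\{y\in Y:g(y)\ge l-\varepsilon\}.
\]

\emph{Choosing laps on $M$.} For $x\in X\cap M$ we have $f(x_{n+1})=x_n<l=f(c)$, so $x_{n+1}\ne c$. Hence $X\cap M$ is the union of the disjoint closed sets
\[
X_L=\{x\in X\cap M:x_{n+1}\le c\},\qquad X_R=\{x\in X\cap M:x_{n+1}\ge c\}.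
\]
A component $C$ of $M$ is a subcontinuum of $Y$. If it meets $X$, then $C\cap X$ is connected because $Y\in\mathcal{HU}$, so it lies in $X_L$ or in $X_R$. By the cut-wire theorem, $M=M_L\sqcup M_R$ with $M_L,M_R$ closed, $X_L\subset M_L$ and $X_R\subset M_R$. Consequently $X\cap M_L=X_L$ and $X\cap M_R=X_R$.

\emph{Lifting on $M\cup X$.} Define
\[
g^+=s_L\rho g\ \text{ on }M_L,\qquad g^+=s_Rg\ \text{ on }M_R,\qquad g^+=\pi_{n+1}\ \text{ on }X .
\]
If $x\in X_L$, then $x_{n+1}\in[0,c]$, so $x_n=f(x_{n+1})\in[a,l]$, $\rho(x_n)=x_n$ and $s_L\rho g(x)=s_L(x_n)=x_{n+1}$. If $x\in X_R$, then $x_{n+1}\ge c$ and $s_Rg(x)=s_R(x_n)=x_{n+1}$. So the three formulas agree on the overlaps of the three closed sets, and $g^+$ is continuous on $M\cup X$.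

\emph{Filling in $N$.} Since $l-\varepsilon>a$, the set $D=f^{-1}([l-\varepsilon,l])$ is the arc $[s_L(l-\varepsilon),s_R(l-\varepsilon)]$. The values of $g^+$ on $N\cap(M\cup X)$ lie in $D$. Indeed, on $N\cap M$ we have $g=l-\varepsilon=\rho(l-\varepsilon)$, so $g^+$ equals $s_L(l-\varepsilon)$ or $s_R(l-\varepsilon)$; and for $x\in N\cap X$ we have $f(x_{n+1})=x_n\ge l-\varepsilon$. By Tietze's theorem $g^+|N\cap(M\cup X)$ extends to a map $N\to D$, and this defines a continuous $g^+$ on $Y=(M\cup X)\cup N$.

On $M_L$ we have $fg^+=\rho g$, on $M_R$ we have $fg^+=g$, and on $N$ both $fg^+$ and $g$ take values in $[l-\varepsilon,l]$.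
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The maps $f_n$ are onto, so $\pi_0(X)=I_0$ and $X$ is nondegenerate. By Lemma~\ref{lem:arclike}, $X$ is atriodic and belongs to $\mathcal{HU}$.

\emph{The folding maps.} We define $m(n)$ for all $n$, together with maps $\rho_n\colon I_n\to[a_n,l_n]$ that are the identity on $[a_n,l_n]$ and satisfy
\begin{equation}\label{eq:rho}
f^n_m\rho_n=f^n_m\qquad\text{for all }0\le m\le m(n).
\end{equation}
If $a_n=0$, let $\rho_n=\mathrm{id}$ and $m(n)=n$. If $a_n>0$ and $m(n),b_n$ are given by the hypothesis, let $\rho_n$ be the identity on $[a_n,l_n]$ and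
\[
\rho_n(u)=\bigl(f^n_{m(n)}|[a_n,b_n]\bigr)^{-1}\bigl(f^n_{m(n)}(u)\bigr)\qquad(0\le u\le a_n).
\]
Both formulas give $a_n$ at $u=a_n$, so $\rho_n$ is continuous. Equation~\eqref{eq:rho} holds for $m=m(n)$ by construction, and for smaller $m$ after composing with $f^{m(n)}_m$. For the finitely many remaining $n$, let $\rho_n(u)=\max\{u,a_n\}$ and $m(n)=-1$, so that~\eqref{eq:rho} is empty. Now $m(n)\le n$ for all $n$, and $m(n)\to\infty$ as $n\to\infty$.

\emph{The approximations.} Let $X\subset Y\in\mathcal{HU}$. By uniform continuity choose $\varepsilon_n\in(0,l_n-a_n)$ such that $|u-v|\le\varepsilon_n$ implies $|f^n_m(u)-f^n_m(v)|\le2^{-n}$ for all $m\le n$. Let $g_0\colon Y\to I_0$ extend $\pi_0$, by Tietze's theorem, and let $g_{n+1}=g_n^+$ be given by Lemma~\ref{lem:step} for $\rho_n$ and $\varepsilon_n$. Then $g_n|X=\pi_n$, and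
\begin{equation}\label{eq:cauchy}
|f^{n+1}_mg_{n+1}(y)-f^n_mg_n(y)|\le2^{-n}\qquad\text{for }y\in Y,\ 0\le m\le m(n).
\end{equation}
Indeed, $f^{n+1}_mg_{n+1}(y)=f^n_m(f_ng_{n+1}(y))$. If $f_ng_{n+1}(y)=\rho_ng_n(y)$, the left side of~\eqref{eq:cauchy} is $0$ by~\eqref{eq:rho}; otherwise \eqref{eq:cauchy} follows from the choice of $\varepsilon_n$.

\emph{The limit.} Fix $m$. Since $m(n)\ge m$ for all large $n$, \eqref{eq:cauchy} shows that $(f^n_mg_n)_{n\ge m}$ converges uniformly to a map $r_m\colon Y\to I_m$. From $f_mf^n_{m+1}g_n=f^n_mg_n$ we get $f_mr_{m+1}=r_m$, and from $f^n_m\pi_n=\pi_m$ we get $r_m|X=\pi_m$. So $r=(r_0,r_1,\dots)$ maps $Y$ into $X$ and is the identity on $X$.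
\end{proof}

Hereditary unicoherence of $Y$ enters once, in the choice of laps. The intervals $[a_n,b_n]$ serve only to define $\rho_n$, and $m(n)\to\infty$ ensures that each level is exposed to finitely many large changes. When all $a_n$ vanish the hypothesis is empty; thus the theorem covers the tent map. The hypothesis cannot simply be dropped.

\begin{example}\label{ex:fail}
Let $f\colon[0,3]\to[0,3]$ be linear on unit intervals with $f(0)=2$, $f(1)=3$, $f(2)=2$, $f(3)=0$. It is a two-lap map with $a=2$, $c=1$. It maps $[0,2]$ onto $[2,3]$ and $[2,3]$ onto $[0,2]$, so no iterate maps an interval $[2,b]$ onto $[0,3]$. Let $X=\varprojlim([0,3],f)$. Since $f^3(\{0,1,2,3\})=\{2\}$, Lemma~\ref{lem:integer} gives $E(X)\subset\{(2,2,\dots)\}$. Lemma~\ref{lem:tests}(b), with $C^1_m$ running alternately through $[0,2],[2,3],\dots$ and $C^2_m$ through $[2,3],[0,2],\dots$, shows that this point is not an end point. So $E(X)=\emptyset$, and $X\notin\mathrm{AR}(\mathcal{HU})$ by Theorem~\ref{thm:C}(i).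
\end{example}

\section{Continua with prescribed end points}\label{sec:examples}

\subsection*{Finitely many end points}
The two formulas for $\tau_k$ agree at $k-2$, and $\tau_k$ is a two-lap map with $a=1$, $c=k-2$. On integers it is the cycle $i\mapsto i+1\pmod k$. It translates $[i,i+1]$ to $[i+1,i+2]$ for $0\le i\le k-3$ and maps the last unit interval $[k-2,k-1]$ homeomorphically onto $[0,k-1]$. Applying $k-2-j$ translations and then the last lap, we obtain:
\begin{equation}\label{eq:cover}
\tau_k^{\,k-1-j}\text{ maps }[j,j+1]\text{ homeomorphically onto }[0,k-1]\qquad(0\le j\le k-2).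
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By~\eqref{eq:cover} with $j=1$, the map $\tau_k^{k-2}$ takes $[1,2]$ homeomorphically onto $[0,k-1]$. So the hypothesis of Theorem~\ref{thm:B} holds for $n\ge k-2$ with $b_n=2$ and $m(n)=n-(k-2)$, and $X_k$ is a nondegenerate atriodic member of $\mathrm{AR}(\mathcal{HU})$.

Lemma~\ref{lem:integer} applies and gives $E(X_k)\subset V$. Since $\tau_k$ is a bijection of $\{0,\dots,k-1\}$, a thread in $V$ is determined by its first coordinate, which is arbitrary; so $|V|=k$. Since this bijection is a $k$-cycle, each such thread has a coordinate $0$ among any $k$ consecutive ones, and is an end point by Lemma~\ref{lem:tests}(a). Thus $|E(X_k)|=k\ge3$, and $X_k$ is not of Knaster type by Proposition~\ref{prop:knaster}.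
\end{proof}

\subsection*{Infinitely many end points}
An infinite compact zero-dimensional space is an inverse limit of finite sets in which one point is doubled at each stage. To imitate this we need a two-lap map that doubles one integer, and a way of choosing which end point is doubled. The first is $h_k\colon[0,k]\to[0,k-1]$,
\[
h_k(x)=\begin{cases}x,&0\le x\le k-1,\\(k-1)(k-x),&k-1\le x\le k,\end{cases}
\]
a two-lap map with $a=0$, $c=k-1$, which fixes $0,\dots,k-1$ and sends $k$ to $0$. The second is a power of $\tau_k$, which rotates $0$ to any prescribed integer.

\begin{lemma}\label{lem:partitions}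
Let $E$ be an infinite compact zero-dimensional metrizable space. Then $E$ is homeomorphic to $\varprojlim(\mathcal P_k,\varphi_k)_{k\ge3}$, where $\mathcal P_k$ is a discrete space with $k$ points and $\varphi_k\colon\mathcal P_{k+1}\to\mathcal P_k$ is a surjection; thus one fiber of $\varphi_k$ has two points and all others have one.
\end{lemma}

\begin{proof}
Fix a metric on $E$. Let $\mathcal Q_0=\{E\}$, and let $\mathcal Q_j$ be a finite partition of $E$ into nonempty clopen sets of diameter less than $1/j$ that refines $\mathcal Q_{j-1}$: take a finite cover by small clopen sets, make it disjoint, and intersect with the members of $\mathcal Q_{j-1}$. Since $E$ is infinite, $|\mathcal Q_j|\to\infty$. Pass from $\mathcal Q_{j-1}$ to $\mathcal Q_j$ in single steps, each time splitting one member of $\mathcal Q_j$ off a member of the current partition that properly contains it. This yields clopen partitions $\mathcal P_1,\mathcal P_2,\dots$ with $|\mathcal P_k|=k$, each refining the previous one, with mesh tending to $0$. Let $\varphi_k$ send a member of $\mathcal P_{k+1}$ to the member of $\mathcal P_k$ containing it. The map that sends $e\in E$ to the sequence of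 members containing $e$ is continuous, injective because the mesh tends to $0$, and onto because a decreasing sequence of nonempty compact sets has a common point. So it is a homeomorphism.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}\textup{(ii)}]
The last sentence of (ii) is Proposition~\ref{prop:knaster}. A finite $E$ is discrete. For $|E|=1$ take $\varprojlim([0,1],t)$, by Theorem~\ref{thm:B} and Example~\ref{ex:tent}; for $|E|=2$ take an arc; for $|E|=k\ge3$ take $X_k$. Let $E$ be infinite, with $\mathcal P_k,\varphi_k$ as in Lemma~\ref{lem:partitions}.

\emph{The inverse sequence.} Let integers $p_k\ge k$ $(k\ge3)$ be given; they are chosen at the end. Put $n_3=0$ and $n_{k+1}=n_k+p_k+1$. The levels $n$ with $n_k\le n\le n_k+p_k$ form \emph{block $k$}. In block $k$ let $I_n=[0,k-1]$, and let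
\[
f_n=\tau_k\quad(n_k\le n<n_k+p_k),\qquad f_{n_k+p_k}=h_k\colon I_{n_{k+1}}\to I_{n_k+p_k}.
\]
Let $X=\varprojlim(I_n,f_n)$.

\emph{Membership in $\mathrm{AR}(\mathcal{HU})$.} All $f_n$ are two-lap maps, and $a_n>0$ only when $f_n=\tau_k$, in which case $a_n=1$. We take $b_n=2$ and treat the levels of block $3$ as exceptions. Every bonding map takes the last unit interval of its domain homeomorphically onto its whole range, and every other unit interval homeomorphically onto a unit interval. Let $n$ lie in block $k\ge4$, and apply $f_{n-1},f_{n-2},\dots$ successively to $[1,2]\subset I_n$. The images are unit intervals, obtained homeomorphically, until a last unit interval is reached, and the next image is a whole $I_m$; then we put $m(n)=m$. Either this happens with $m\ge n_k-1$, or the image in $I_{n_k-1}=[0,k-2]$ is a unit interval $[j,j+1]$ with $0\le j\le k-3$. In the second case the next $p_{k-1}$ maps $f_{n_k-2},\dots,f_{n_{k-1}}$ are all equal to $\tau_{k-1}$, and by~\eqref{eq:cover} the interval $[j,j+1]$ is taken homeomorphically onto $[0,k-2]$ by $k-2-j\le p_{k-1}$ of them. In both cases $m(n)$ exists and $m(n)\ge n_{k-1}$, so $m(n)\to\infty$. By Theorem~\ref{thm:B},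 $X$ is a nondegenerate atriodic member of $\mathrm{AR}(\mathcal{HU})$.

\emph{End points.} The maps $\tau_k,h_k$ send integers to integers and are injective on unit intervals, so $E(X)\subset V$ by Lemma~\ref{lem:integer}. For $x\in V$ the $p_k+1>k$ coordinates in block $k$ are consecutive points of an orbit of a $k$-cycle on $\{0,\dots,k-1\}$, so one of them is $0$. By Lemma~\ref{lem:tests}(a), $x\in E(X)$. Hence $E(X)=V$. Keeping only the coordinates $x_{n_k}$ identifies $V$ with $\varprojlim(W_k,\psi_k)_{k\ge3}$, where $W_k=\{0,\dots,k-1\}$ and $\psi_k=\tau_k^{p_k}h_k|W_{k+1}$. Explicitly,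
\[
\psi_k(i)=(i+p_k)\bmod k\quad(0\le i\le k-1),\qquad\psi_k(k)=p_k\bmod k,
\]
so $\psi_k$ is onto and its only two-point fiber $\{0,k\}$ lies over $p_k\bmod k$.

\emph{Choice of $p_k$.} We choose $p_k$ and bijections $\beta_k\colon W_k\to\mathcal P_k$ inductively, with $\beta_3$ arbitrary. Given $\beta_k$, choose $p_k\ge k$ such that $\beta_k(p_k\bmod k)$ is the point of $\mathcal P_k$ with two-point $\varphi_k$-fiber. Then $\psi_k^{-1}(w)$ and $\varphi_k^{-1}(\beta_k(w))$ have the same number of points for each $w\in W_k$, and bijections between these fibers combine to a bijection $\beta_{k+1}$ with $\varphi_k\beta_{k+1}=\beta_k\psi_k$. The $\beta_k$ induce a homeomorphism of the inverse limits, so $E(X)\cong E$.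
\end{proof}

\section{Approximation by locally connected continua}\label{sec:approx}

To derive properties of $X$ from membership in $\mathrm{AR}(\mathcal{HU})$ we need test spaces $Y$. Given a subcontinuum $K$ and points $p_n$ converging to a point of $K$, we attach to $X$ at each $p_n$ an arc that runs close to all of $K$. If the resulting space is hereditarily unicoherent, a retraction pushes these arcs into $X$.

We use the following textbook facts. Convergence $K_n\to K$ of subcontinua of a compact metric space $Z$ refers to the Hausdorff metric: for each $\delta>0$ and large $n$, each of $K_n,K$ lies in the $\delta$-neighborhood of the other. Every sequence of subcontinua of $Z$ has a subsequence converging to a subcontinuum. If $K_n\to K$, $y_n\in K_n$ and $y_n\to y$, then $y\in K$, and every point of $K$ is such a limit. If $r$ is a map on $Z$, then $r(K_n)\to r(K)$ by uniform continuity. By the Hahn--Mazurkiewicz theorem, the locally connected continua are exactly the continuous images of $[0,1]$ in metric spaces; any two distinct points of such a continuum are the end points of an arc in it, and therefore the union of two intersecting locally connected continua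 is locally connected.

\begin{lemma}\label{lem:approx}
Let $X\in\mathrm{AR}(\mathcal{HU})$, let $K\subset X$ be a subcontinuum, $p\in K$, and $p_n\to p$ in $X$. Then there are locally connected subcontinua $K_n$ of $X$ with $p_n\in K_n$ and $K_n\to K$.
\end{lemma}

\begin{proof}
\emph{The space $Y$.} Embed $X$ in the Hilbert cube $Q$, realized as a compact convex subset of $\ell^2$. Fix $n$. Since $K$ is compact and connected, there are points $p=z_0,z_1,\dots,z_s$ of $K$ with consecutive distances less than $1/n$ such that every point of $K$ is within $1/n$ of some $z_i$. Let $\gamma_n\colon[0,1]\to Q$ be the polygonal path through $p_n,z_0,\dots,z_s$, with $\gamma_n(0)=p_n$. Each of its points is within $\max\{\|p_n-p\|,1/n\}$ of $K$, so $\gamma_n([0,1])\to K$. The paths may cross themselves, each other and $X$; two extra coordinates remove the crossings. In $Q\times\mathbb R^2$ identify $Q$ with $Q\times\{(0,0)\}$ and put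
\[
A_n=\{(\gamma_n(u),u/n,u/n^2):0\le u\le1\},\qquad A_n^\circ=A_n\setminus\{p_n\}.
\]
Then $A_n$ is an arc meeting $X$ only in its end point $p_n$, and $A_n\to K$. The sets $A_n^\circ$ are pairwise disjoint, since they project into rays of different slopes $1/n$ in $\mathbb R^2$. Let $Y=X\cup\bigcup_nA_n$. Because $A_n\to K\subset X$, the union of $X$ with any subfamily of the $A_n$ is compact. So $Y$ is a continuum and each $A_n^\circ$ is open in $Y$. For $c\in A_n$ let $[p_n,c]$ be the subarc of $A_n$ from $p_n$ to $c$, with $[p_n,p_n]=\{p_n\}$; we call these sets \emph{initial segments}. We show that $Y\in\mathcal{HU}$. Let $C$ be a subcontinuum of $Y$.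

\emph{Step 1: if $C\cap X=\emptyset$, then $C\subset A_n^\circ$ for one $n$; if $C\cap X\ne\emptyset$, then each nonempty $C\cap A_n$ is an initial segment.} The first claim holds because the $A_n^\circ$ are disjoint open sets. For the second, let $c\in C\cap A^\circ_n$ and suppose that some $d\in[p_n,c]$ is not in $C$. The part $W$ of $A_n$ strictly beyond $d$ is open in $Y$, and $W\cup\{d\}$ is compact. So $C\cap W$ is clopen in $C$, contains $c$ and misses the nonempty set $C\cap X$, which contradicts connectedness. Thus the closed set $C\cap A_n$ contains $[p_n,c]$ along with each of its points $c$, and is an initial segment.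

\emph{Step 2: if $C\cap X\ne\emptyset$, then $C\cap X$ is connected.} Suppose $C\cap X=P\sqcup R$ with $P,R$ closed and nonempty. Let $P'$ be the union of $P$ and all $C\cap A_n$ with $p_n\in P$, and let $R'$ be the union of $R$ and all $C\cap A_n$ with $p_n\in R$. By Step~1, $C=P'\cup R'$, and $P'\cap R'=\emptyset$ because the $A_n^\circ$ are disjoint from each other and from $X$. We claim that $P'$ is closed. Let $y=\lim y_j$ with $y_j\in P'$. If infinitely many $y_j$ lie in $P$ or in a single $C\cap A_n$, then $y\in P'$. Otherwise we may assume $y_j\in C\cap A_{n_j}$ with $p_{n_j}\in P$ and $n_j\to\infty$. The segments $[p_{n_j},y_j]$ lie in $C$ by Step~1, and a subsequence converges to a continuum $B\subset C$. As $A_n\to K$, we have $B\subset C\cap X$. Moreover $B$ contains $y$ and $p=\lim p_{n_j}\in P$. Being connected, $B$ lies in $P$, so $y\in P$. The same argument with $R$ in place of $P$ shows that $R'$ is closed, contradicting the connectedness of $C$.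

\emph{Step 3.} Let $C,D$ be subcontinua of $Y$ with $C\cap D\ne\emptyset$. If one of them, say $C$, misses $X$, then $C\subset A_n^\circ$, and by Step~1 the set $D\cap A_n$ is either $D$ itself or an initial segment; so $C\cap D$ is the intersection of two intervals in the arc $A_n$, and is connected. Suppose both meet $X$. If a point of $C\cap D$ lies in $A_n^\circ$, then $p_n\in C\cap D$ by Step~1; hence $C\cap D\cap X\ne\emptyset$. This set is the intersection of the subcontinua $C\cap X$ and $D\cap X$ of $X$ (Step~2), so it is connected because $X\in\mathcal{HU}$. Each nonempty $C\cap D\cap A_n$ is an initial segment and meets $C\cap D\cap X$ in $p_n$. So $C\cap D$ is connected.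

\emph{Conclusion.} Since $Y\in\mathcal{HU}$, there is a retraction $r\colon Y\to X$. The continua $K_n=r(A_n)$ are locally connected, contain $p_n$, and converge to $r(K)=K$.
\end{proof}

\section{The structure of atriodic absolute retracts}\label{sec:structure}

Throughout this section $X$ is a nondegenerate atriodic member of $\mathrm{AR}(\mathcal{HU})$. By (K2) we may assume $X=\varprojlim(I_n,f_n)$ with $I_n=[0,1]$, so Lemma~\ref{lem:arclike}(b) is available. Recall that a \emph{dendrite} is a locally connected continuum containing no simple closed curve, and that a nondegenerate dendrite containing no simple triod is an arc.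

\begin{lemma}\label{lem:AK}
\begin{itemize}
\item[(a)] Every locally connected subcontinuum of $X$ is an arc or a point.
\item[(b)] If $K\subset X$ is a subcontinuum, $p\in K$ and $p_n\to p$, there are $K_n\ni p_n$, each an arc or a point, with $K_n\to K$.
\item[(c)] Two arcs in $X$ with the same pair of end points coincide.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Such a subcontinuum contains no simple closed curve because $X\in\mathcal{HU}$, so it is a dendrite without simple triods. (b) Combine (a) with Lemma~\ref{lem:approx}. (c) The intersection of the two arcs is a connected subset of each that contains both end points, so it equals each.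
\end{proof}

\begin{proposition}\label{prop:E}
$E(X)$ is nonempty, compact and zero-dimensional.
\end{proposition}

\begin{proof}
\emph{Nonempty.} This is part of (K2); we include the short argument. Choose $q_n\in X$ with $\pi_n(q_n)=\min\pi_n(X)$, and a subsequence $q_{n_j}$ converging to some $q\in X$. Let $A,B$ be subcontinua containing $q$. By Lemma~\ref{lem:AK}(b) there are continua $N_j,N_j'\ni q_{n_j}$ with $N_j\to A$, $N'_j\to B$. The intervals $\pi_{n_j}(N_j)$ and $\pi_{n_j}(N'_j)$ have the same minimum, so one contains the other. After interchanging $A$ and $B$ if necessary, $\pi_{n_j}(N_j)\subset\pi_{n_j}(N_j')$ for infinitely many $j$. For these $j$, every point of $N_j$ is within $2^{-n_j}$ of $N'_j$ by~\eqref{eq:fiber}, and in the limit $A\subset B$. So $q\in E(X)$.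

\emph{Compact.} Let $e_j\in E(X)$, $e_j\to q$, and let $A,B$ be subcontinua containing $q$. Take continua $N_j,N'_j\ni e_j$ with $N_j\to A$, $N'_j\to B$. As $e_j$ is an end point, $N_j\subset N'_j$ or $N_j'\subset N_j$. One of these holds infinitely often, which gives $A\subset B$ or $B\subset A$. So $E(X)$ is closed in $X$.

\emph{Zero-dimensional.} A compact metric space is zero-dimensional if and only if it contains no nondegenerate continuum. Suppose $C\subset E(X)$ is a nondegenerate continuum and $p\in C$. By Lemma~\ref{lem:AK}(b) for the constant sequence $p$, there are $M_n\ni p$ with $M_n\to C$, and $M_n$ is an arc for large $n$. As $p\in E(X)$, either $M_n\subset C$ or $C\subset M_n$; in both cases $C$ contains an arc. The interior points of that arc are not end points of $X$, a contradiction.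
\end{proof}

\begin{proposition}\label{prop:arcs}
Every proper nondegenerate subcontinuum $K$ of $X$ is an arc.
\end{proposition}

Lemma~\ref{lem:AK}(b) approximates $K$ by arcs, but these need not lie in $K$. We use instead arcs that approximate larger continua and therefore have to leave $K$. They join every point of $K$, inside $K$, to a point where an arc leaves $K$. There are at most two such points, and the arcs in $K$ starting at one of them form a chain. The remaining difficulty is that the union of such a chain might be a ray that does not close up to an arc.

\begin{proof}
An \emph{exit arc at $a$} is an arc $P\subset X$ with end point $a$ and $P\cap K=\{a\}$; the point $a$ is then an \emph{exit point}. If $x,y\in K$ are distinct end points of an arc in $K$, this arc is unique by Lemma~\ref{lem:AK}(c) and is denoted $[x,y]$; we put $[x,x]=\{x\}$.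

\emph{Step 1: if $M$ is an arc, $q\in M\cap K$ and $M\not\subset K$, then there is an exit point $a$ such that $[q,a]$ exists and lies in $M$.} Since $X\in\mathcal{HU}$, the set $M\cap K$ is an interval in $M$, and it is not all of $M$. The closure of a component of $M\setminus K$ is an exit arc at an end $a$ of this interval, and the part of $M$ between $q$ and $a$ lies in $M\cap K$.

For every $q\in K$ such an arc $M$ exists: by Lemma~\ref{lem:AK}(b), applied to the continuum $X$ and the constant sequence $q$, there are $M_n\ni q$ with $M_n\to X$, and $M_n\not\subset K$ for large $n$ because $K$ is proper and closed. For an exit point $a$, let $K_a$ be the union of $\{a\}$ and all arcs in $K$ with end point $a$; this is the set of $x\in K$ for which $[a,x]$ exists. We have shown that $K$ is the union of the sets $K_a$.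

\emph{Step 2: there are at most two exit points.} Let $P_i$ be exit arcs at distinct points $a_i$, $i=1,2,3$. For $i\ne j$ the set $(K\cup P_i)\cap P_j=\{a_j\}\cup(P_i\cap P_j)$ is connected, being the intersection of two subcontinua. As $a_j\notin P_i$, the closed set $P_i\cap P_j$ misses $a_j$, so it is empty. Then none of the continua $K\cup P_1$, $K\cup P_2$, $K\cup P_3$ lies in the union of the other two, contrary to Lemma~\ref{lem:arclike}(b).

\emph{Step 3: for an exit point $a$, the sets $[a,x]$, $x\in K_a$, are nested.} Let $P$ be an exit arc at $a$ and $A=[a,x]$, $A'=[a,x']$. Apply Lemma~\ref{lem:arclike}(b) to $P,A,A'$. Since $P\not\subset K$, we get $A\subset A'\cup P$ or $A'\subset A\cup P$, and since $P\cap K=\{a\}$ this means $A\subset A'$ or $A'\subset A$.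

\emph{Step 4: either $K_a=[a,x]$ for some $x$, or $K_a=\bigcup_iL_i$ for arcs $L_1\subsetneq L_2\subsetneq\cdots$ in $K$ with end point $a$.} Let $\{d_1,d_2,\dots\}$ be dense in $K_a$. If some $x\in K_a$ lies in no $[a,d_j]$, then by Step~3 all $d_j$ lie in the closed set $[a,x]$, so $K_a=[a,x]$. Otherwise $K_a=\bigcup_j[a,d_j]$. By Step~3, $[a,d_1]\cup\dots\cup[a,d_i]$ is one of the $[a,d_j]$; this increasing sequence is eventually constant, giving the first alternative, or has a strictly increasing subsequence, giving the second.

\emph{Step 5: the second alternative does not occur.} Suppose it does. Choose $p_n\in L_{n+1}\setminus L_n$. Passing to a subsequence of the pairs $(p_n,L_n)$, we keep $p_n\in K_a\setminus L_n$ and $K_a=\bigcup L_n$, and we may assume $p_n\to z\in K$. By Step~1, $z\in K_{a^*}$ for some exit point $a^*$. Let $P^*$ be an exit arc at $a^*$ and $S=[a^*,z]\cup P^*$, a continuum that contains $z$ and leaves $K$, with $S\cap K=[a^*,z]$. By Lemma~\ref{lem:AK}(b) there are $N_n\ni p_n$, arcs or points, with $N_n\to S$. For large $n$ we have $N_n\not\subset K$, so $N_n$ is an arc, and Step~1 gives an exit point $a_n$ with $[p_n,a_n]\subset N_n$.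

Suppose first that $a_n=a$ for infinitely many $n$. For these $n$, Step~3 and $p_n\notin L_n$ give $L_n\subset[a,p_n]\subset N_n$. So each fixed $L_i$ lies in infinitely many $N_n$, hence in $S$, and $K_a\subset S\cap K=[a^*,z]$. Now the $L_i$ are increasing subarcs of the arc $[a^*,z]$ with common end point $a$, so the closure of their union is an arc $[a,x]\subset K$. Then $x\in K_a$, so $x\in L_i$ for some $i$, and $L_{i+1}\subset[a,x]\subset L_i$, a contradiction.

Otherwise $a_n=a'\ne a$ for some $n$. The set $[a,p_n]\cup[p_n,a']$ is a locally connected continuum in $K$, so it contains an arc from $a$ to $a'$, and $a'\in K_a$. Say $a'\in L_j$. The proper subarc $L_j$ of $L_{j+1}$ contains $a$, hence not the other end point of $L_{j+1}$; so $a'$ is an interior point of $L_{j+1}$. The two subarcs into which $a'$ splits $L_{j+1}$ and an exit arc at $a'$ form a simple triod, a contradiction.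

\emph{Step 6.} By Steps 4 and 5 each $K_a$ is an arc or a point, and by Steps 1 and 2, $K$ is the union of one or two such sets. If there are two, they intersect because $K$ is connected. So $K$ is locally connected, and it is an arc by Lemma~\ref{lem:AK}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}\textup{(i)}]
It remains, after Propositions~\ref{prop:E} and~\ref{prop:arcs}, to treat decomposable $X$. If $X=A\cup B$ with proper subcontinua $A,B$, then each of them is an arc or a point, and they intersect. So $X$ is locally connected, and it is an arc by Lemma~\ref{lem:AK}(a).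
\end{proof}

\begin{remark}
A continuum has the \emph{property of Kelley} if for every subcontinuum $K$, every $p\in K$ and every sequence $p_n\to p$ there are subcontinua $K_n\ni p_n$ with $K_n\to K$; by Lemma~\ref{lem:approx}, all members of $\mathrm{AR}(\mathcal{HU})$ have it. We recall the following statement from Krupski~\cite{krupski}: an arc-like continuum with the property of Kelley, with one or two end points, all of whose proper nondegenerate subcontinua are arcs, is an inverse limit of arcs with open bonding maps. This statement is neither proved nor used in the present paper. Granting it, (K2), Theorem~\ref{thm:C}(i) and Proposition~\ref{prop:knaster} would give that a nondegenerate atriodic member of $\mathrm{AR}(\mathcal{HU})$ is of Knaster type if and only if it has at most two end points. The ``only if'' part is Proposition~\ref{prop:knaster} and does not depend on the citation.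
\end{remark}

\begin{thebibliography}{9}

\bibitem{push}
\emph{Generalized $\varepsilon$-Push Property For Certain Atriodic Continua},
\texttt{http://web.mst.edu/\textasciitilde wjcharat/JJC/publications/p239.pdf}.

\bibitem{krupski}
P.~Krupski, \emph{Solenoids and inverse limits of sequences of arcs with open bonding maps}, Fund. Math. 120 (1984), 41--52.

\bibitem{nadler}
Nadler, \emph{Continuum Theory}.

\end{thebibliography}
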